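
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Punctured Reed--Muller codes and a conjecture on the smallest covering radius of binary codes}

\begin{abstract}
Let $t[n,k]$ be the smallest covering radius of a binary linear code of length $n$ and dimension $k$. It was conjectured that, for every $m\ge 2$ and all sufficiently large $n$, one has $t[n,2m]=\lfloor (n-2^m)/2\rfloor$ and $t[n,2m+1]=\lfloor (n-2^m-1)/2\rfloor$. We disprove this. For every $m\ge 3$ the second formula fails at every odd $n\ge 4^m-3$; for instance $t[61,7]\le 25$, where the formula predicts $26$. For $m\ge 19$ it fails at every $n\ge 4^m$, and there it exceeds $t[n,2m+1]$ by at least a positive constant times $2^{m/2}/m$. The codes are first-order Reed--Muller codes, punctured in some coordinates and then lengthened by repeating a coordinate. The proofs rest on the fact that an integer function whose Fourier coefficients are on average close to $\pm 2^m$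 has a very restricted pattern of odd and even values. Puncturing can be made to contradict this pattern.
\end{abstract}

\section{The conjecture and the results}

An $[n,k]$ binary linear code is a $k$-dimensional subspace $C$ of $\mathbb F_2^n$. Its covering radius is
\[
R(C)=\max_{x\in\mathbb F_2^n}\ \min_{c\in C} d(x,c),
\]
where $d$ is the Hamming distance, and $t[n,k]$ denotes the smallest covering radius of an $[n,k]$ code. If $d(x,c)=d$, then $x$ and $c$ agree in $n-d$ places and disagree in $d$, so $n-2d$ measures their correlation. Thus $n-2\,t[n,k]$ is the largest correlation with some codeword that an $[n,k]$ code can guarantee to every word. This is the quantity we shall follow.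

Dimension $2m+1$ has a natural candidate, the first-order Reed--Muller code of length $4^m$: its codewords are the affine functions $v\mapsto\varepsilon+a\cdot v$ on $\mathbb F_2^{2m}$. The correlations of a $\pm1$-valued function with these codewords are, up to sign, its $4^m$ Fourier coefficients. The sum of their squares is $4^m\cdot 4^m$, so one of them is at least $2^m$ in absolute value. For bent functions, such as $(-1)^{x\cdot y}$ on $\mathbb F_2^m\times\mathbb F_2^m$, all of them are exactly $\pm 2^m$. So this code guarantees correlation $2^m$ and no more. This suggests that $2^m$, up to a small correction for parity, might be the right value for all large $n$. The following conjecture, from \cite{GS}, says this precisely.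

\begin{conjecture}\label{conj}
For all integers $m\ge 2$ there are numbers $n_0,n_1$, depending on $m$, such that
\begin{align}
t[n,2m]&=\Big\lfloor\frac{n-2^m}{2}\Big\rfloor &&\text{for } n\ge n_0, \label{even}\\
t[n,2m+1]&=\Big\lfloor\frac{n-2^m-1}{2}\Big\rfloor &&\text{for } n\ge n_1. \label{odd}
\end{align}
\end{conjecture}

Known upper bounds for $m=3$ are $t[n,6]\le\lfloor(n-8)/2\rfloor$ for $n\ge18$ and $t[n,7]\le\lfloor(n-9)/2\rfloor$ for $n\ge19$. In terms of correlations, the equality in \eqref{odd} says that
\begin{equation}\label{oddcorr}
n-2\,t[n,2m+1]=\begin{cases}2^m+1,& n\text{ odd},\\ 2^m+2,& n\text{ even}.\end{cases}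
\end{equation}
We show that more can be guaranteed.

\begin{theorem}\label{thmA}
For every $m\ge3$ and every odd $n\ge4^m-3$,
\[
t[n,2m+1]\ \le\ \frac{n-2^m-3}{2}=\Big\lfloor\frac{n-2^m-1}{2}\Big\rfloor-1 .
\]
Hence, for every $m\ge 3$, the equality in \eqref{odd} fails at every odd $n\ge4^m-3$, so no $n_1$ exists and Conjecture~\ref{conj} is false.
\end{theorem}

For example, $t[61,7]\le25$, while \eqref{odd} predicts $26$. Theorem~\ref{thmA} is silent about even $n$ and gains only one unit. For large $m$ both restrictions disappear.

\begin{theorem}\label{thmB}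
For $m\ge11$ put
\[
\kappa_m=\frac14\Big(\frac{2^{m/2}}{3(m+2)}-1\Big)>0 .
\]
Then for all $n\ge4^m$,
\[
n-2\,t[n,2m+1]\;>\;2^m+\kappa_m .
\]
In particular, for $m\ge19$ the equality in \eqref{odd} fails for every $n\ge4^m$.
\end{theorem}

By \eqref{oddcorr}, for $n\ge4^m$ the value predicted in \eqref{odd} therefore exceeds $t[n,2m+1]$ by more than $(\kappa_m-2)/2$, which is unbounded in $m$.

\begin{remark}
For $m=2$ formula \eqref{odd} is true: by \cite{GS}, $t[n,5]=\lfloor(n-5)/2\rfloor$ for $n\ne6$. Together with Theorem~\ref{thmA} this shows that, for $m\ge2$, \eqref{odd} holds for all large $n$ if and only if $m=2$. We do not settle \eqref{even} separately for $m\ge3$; the conjecture asserts both formulas.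
\end{remark}

\paragraph{The idea.} Both theorems puncture the Reed--Muller code in a set $T$ of coordinates. A word that correlates badly with every codeword becomes an integer function $s$ on $\mathbb F_2^{2m}$, even on $T$ and odd elsewhere, with all Fourier coefficients of size at most about $2^m$. By Parseval, most of them must then be close to $\pm2^m$. Poisson summation over an $m$-dimensional subspace turns $2^m$ coefficients equal to $\pm 2^m$ into a sum of $2^m$ signs, which is even. So a function all of whose coefficients are $\pm2^m$ has an even number of odd values on each $m$-dimensional flat. For three punctured points (Section~\ref{sec:three}), a small modification of $s$ has coefficients exactly $\pm2^m$ on a full coset of an $m$-dimensional space of dual vectors, and the parity statement is violated. In Section~\ref{sec:many} the coefficients are close to $\pm2^m$ only on average. The parities on the flats then need not all be even, but their pattern must come from a short list, and a counting argument finds a set $T$ whose pattern is not on the list.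

\section{Correlations as Fourier coefficients}\label{sec:fourier}

Let $m\ge1$, and put $M=4^m$ and $V=\mathbb F_2^{2m}$. For $a,v\in V$ let $\chi_a(v)=(-1)^{a\cdot v}$, and for $s:V\to\mathbb Z$ let $\hat s(a)=\sum_{v}s(v)\chi_a(v)$. For a subspace $U\subset V$ let $U^\perp=\{b\in V: b\cdot u=0\text{ for all }u\in U\}$; it has dimension $2m-\dim U$. We use two standard facts. The first is Parseval's identity,
\begin{equation}\label{parseval}
\sum_{a}\hat s(a)^2=M\sum_v s(v)^2 .
\end{equation}
The second is Poisson summation: if $\dim U=m$, then for all $a_0,w\in V$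
\begin{equation}\label{poisson}
\sum_{v\in w+U}s(v)\chi_{a_0}(v)=2^{-m}\sum_{b\in U^\perp}\hat s(a_0+b)\,\chi_b(w).
\end{equation}
To see \eqref{poisson}, expand the right side as $2^{-m}\sum_v s(v)\chi_{a_0}(v)\sum_{b\in U^\perp}\chi_b(v+w)$. The inner sum is $|U^\perp|=2^m$ if $v+w\in U$, and $0$ otherwise, because $(U^\perp)^\perp=U$. Identity \eqref{parseval} follows in the same way from $\sum_a\chi_a(v+v')=0$ for $v\ne v'$.

\begin{lemma}[Parity on flats]\label{lem:parity}
Let $U\subset V$ be an $m$-dimensional subspace, and let $g:V\to\mathbb Z$. If $|\hat g|=2^m$ at every point of some coset $a_0+U^\perp$, then every coset of $U$ contains an even number of points at which $g$ is odd.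
\end{lemma}

\begin{proof}
The right side of \eqref{poisson}, for $s=g$, is a sum of $2^m$ terms $\pm1$, hence even. The left side is congruent modulo $2$ to the number of points of $w+U$ at which $g$ is odd.
\end{proof}

For $T\subset V$, call $s:V\to\mathbb Z$ \emph{adapted to $T$} if $s(v)$ is even for $v\in T$ and odd for $v\notin T$, and put
\[
\lambda(T)=\min\big\{\max_a|\hat s(a)|\;:\; s\text{ adapted to }T\big\}.
\]
The minimum exists, being taken over a nonempty set of nonnegative integers. If $s$ is adapted to $T$, then each $\hat s(a)$ is congruent modulo $2$ to the number $M-|T|$ of points where $s$ is odd, so $\lambda(T)\equiv|T|\pmod 2$. The next lemma reduces everything to finding sets $T$ with large $\lambda(T)$.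

\begin{lemma}\label{lem:code}
Let $|T|<M/2$, $n\ge M-|T|$ and $n\equiv|T|\pmod2$. Then
\[
t[n,2m+1]\le\tfrac12\big(n-\lambda(T)\big).
\]
\end{lemma}

\begin{proof}
Take the code generated by the rows of a matrix whose columns are the vectors $\binom1v$, $v\in V\setminus T$, each used once, except that one of them is used $n-(M-|T|)$ further times, so that there are $n$ columns. Since $M$ is even, $n-(M-|T|)$ is even. So for each $v\notin T$ the column $\binom1v$ is used an odd number of times, and for $v\in T$ it is not used.

The codewords are the words $c_{\varepsilon,a}$ with entry $\varepsilon+a\cdot v$ at a coordinate with column $\binom1v$. We check that $c_{\varepsilon,a}=0$ only for $(\varepsilon,a)=(0,0)$, so that the dimension is $2m+1$. If $a=0$, then $\varepsilon=0$. If $a\ne0$, then $\varepsilon+a\cdot v=0$ holds for exactly $M/2$ vectors $v$, and these cannot include all of $V\setminus T$, which has more than $M/2$ elements.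

Given $y\in\mathbb F_2^n$, let $s(v)$ be the sum of $(-1)^{y_i}$ over the coordinates $i$ with column $\binom1v$. A sum of signs has the parity of its number of terms, so $s$ is adapted to $T$. Moreover
\[
n-2d(y,c_{\varepsilon,a})=\sum_v s(v)(-1)^{\varepsilon+a\cdot v}=(-1)^\varepsilon\hat s(a).
\]
Hence the distance from $y$ to the code is $\frac12\big(n-\max_a|\hat s(a)|\big)\le\frac12(n-\lambda(T))$.
\end{proof}

\paragraph{What small sets give.} Two functions on $V=\mathbb F_2^m\times\mathbb F_2^m$ will serve as examples. Let $f(x,y)=(-1)^{x\cdot y}$, and let $h(x,y)=f(x,y)$ for $x\ne0$, $h(0,y)=0$. Writing the dual variable as $(\alpha,\beta)$ and summing first over $y$, which forces $x=\beta$, one gets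
\begin{equation}\label{bent}
\hat f(\alpha,\beta)=2^m(-1)^{\alpha\cdot\beta},\qquad
\hat h(\alpha,\beta)=\begin{cases}2^m(-1)^{\alpha\cdot\beta},&\beta\ne0,\\0,&\beta=0.\end{cases}
\end{equation}
Setting $f$ to zero on $T$ changes each coefficient by at most $|T|$, so $\lambda(T)\le2^m+|T|$ always. In the other direction, a function adapted to $T$ has $\sum_v s(v)^2\ge M-|T|$, and \eqref{parseval} gives $\lambda(T)^2\ge M-|T|$. So $\lambda(\emptyset)=2^m$. For one point, $M-1>(2^m-1)^2$ gives $\lambda(\{t\})>2^m-1$, and $\lambda(\{t\})$ is odd, so $\lambda(\{t\})=2^m+1$. By Lemma~\ref{lem:code} this is already the upper bound in \eqref{odd} for odd $n\ge M-1$. For three points and $m\ge 2$, the same argument gives only that $\lambda(T)$ is $2^m+1$ or $2^m+3$. The disproof consists in showing that it is $2^m+3$ when $m\ge3$.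

\section{Three punctured points}\label{sec:three}

\begin{proposition}\label{prop:three}
Let $m\ge3$ and let $T\subset V$ have three elements. Then $\lambda(T)=2^m+3$.
\end{proposition}

With Lemma~\ref{lem:code} this proves Theorem~\ref{thmA}, since $3<M/2$ and $|T|=3$ allows all odd $n\ge4^m-3$.

\paragraph{Idea of the proof.} Suppose that an adapted $s$ had $|\hat s|\le2^m+1$ everywhere. All coefficients are odd, so none equals $\pm2^m$, and Lemma~\ref{lem:parity} does not apply to $s$ itself. But after a translation of $T$ and a change of sign all coefficients are $\equiv1\pmod4$, so they lie between $-2^m+1$ and $2^m+1$, a range symmetric about $1$. We move its center to $0$ by subtracting $1$ from every coefficient, that is, by subtracting from $s$ the indicator function of the origin. The new function $g$ has coefficients that are multiples of $4$ of size at most $2^m$. For $m=3$ they lie in $\{-8,-4,0,4,8\}$. In general Parseval shows that fewer than $2^m$ of them differ from $\pm2^m$, so Lemma~\ref{lem:parity} applies to $g$, and it is violated on a suitable subspace.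

\begin{proof}[Proof of Proposition~\ref{prop:three}]
The bound $\lambda(T)\le2^m+3$ was noted above. Since $\lambda(T)$ is odd, it remains to exclude $|\hat s|\le2^m+1$ for an $s$ adapted to $T$. Suppose such an $s$ exists.

\emph{Step 1: normalizing $T$.} For $z\in V$ the function $v\mapsto s(v+z)$ is adapted to $T+z$ and has Fourier coefficients $\chi_a(z)\hat s(a)$, so a translation of $V$ does not affect $|\hat s|$. Let $T=\{t_1,t_2,t_3\}$ and translate by $z=t_1+t_2+t_3$. The new points are $t_2+t_3$, $t_1+t_3$, $t_1+t_2$: they are nonzero because the $t_i$ are distinct, and their sum is $0$. So we may assume $T=\{x,y,x+y\}$ with $0\notin T$, and $L=T\cup\{0\}$ is a $2$-dimensional subspace.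

\emph{Step 2: residues modulo $4$.} For $a\ne0$,
\[
\hat s(a)-\hat s(0)=-2\sum_{a\cdot v=1}s(v)\equiv2\,\#\{v\notin T:a\cdot v=1\}\equiv2\,\#\{t\in T:a\cdot t=1\}\equiv0\pmod4 .
\]
The second congruence holds because $M/2$ is even, and the last one because $\sum_{t\in T}t=0$ makes the number of $t\in T$ with $a\cdot t=1$ even. All $\hat s(a)$ are odd, so, replacing $s$ by $-s$ if necessary, we have $\hat s(a)\equiv1\pmod4$ for all $a$.

\emph{Step 3: centering.} Let $g=s-\delta_0$, where $\delta_0$ is the indicator function of the origin. Then $\hat g=\hat s-1\equiv0\pmod4$. As $s$ is odd at $0\notin T$, the function $g$ is even on $L$ and odd off $L$. We have $\hat g\le2^m$. Further, $\hat s\ge-2^m-1\equiv3\pmod4$ together with $\hat s\equiv1\pmod4$ gives $\hat s\ge-2^m+1$, so $\hat g\ge-2^m$. Thus $|\hat g|\le2^m$ everywhere.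

\emph{Step 4: few exceptions.} Since $g$ is odd at $M-4$ points, $\sum_v g(v)^2\ge M-4$, and \eqref{parseval} gives
\[
\sum_a\big(M-\hat g(a)^2\big)=M\Big(M-\sum_vg(v)^2\Big)\le4M,
\]
with nonnegative terms on the left. Let $Z=\{a:|\hat g(a)|\ne2^m\}$. For $a\in Z$, divisibility by $4$ gives $|\hat g(a)|\le2^m-4$, so $M-\hat g(a)^2\ge8\cdot2^m-16$. Hence
\[
|Z|\le\frac{4\cdot4^m}{8(2^m-2)}=\frac{4^m}{2(2^m-2)}<2^m,
\]
where the last inequality is equivalent to $2^m>4$.

\emph{Step 5: the parity contradiction.} Since $m+2\le2m$, there is an $m$-dimensional subspace $U$ with $U\cap L=\{0\}$. The subspace $U^\perp$ has $2^m$ cosets, and $|Z|<2^m$, so some coset misses $Z$. By Lemma~\ref{lem:parity}, $g$ is odd at an even number of points of $U$. But it is odd at exactly the $2^m-1$ nonzero points of $U$, a contradiction.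
\end{proof}

\begin{remark}[The case $m=2$]
For $m=2$ every step of the proof remains valid except the inequality $|Z|<2^m$, and the proposition fails. Let $L=\{0\}\times\mathbb F_2^2$, and let $h$ be as in Section~\ref{sec:fourier}. Then $h$ is $0$ on $L$ and $\pm1$ off $L$, so $s=h+\delta_0$ is adapted to $T=L\setminus\{0\}$. By \eqref{bent}, $\hat s=\hat h+1$ takes values in $\{-3,1,5\}$, so $\lambda(T)\le5=2^m+1$. In this example $g=h$, and $Z=\{(\alpha,0):\alpha\in\mathbb F_2^2\}=L^\perp$ has exactly $2^m=4$ elements. If $U\oplus L=V$, then $U^\perp\oplus L^\perp=V$, so $Z$ meets every coset of $U^\perp$ exactly once.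
\end{remark}

\begin{remark}[The covering radius of the punctured code]
For $m\ge3$, $|T|=3$ and $n=4^m-3$ the code in the proof of Lemma~\ref{lem:code} is the first-order Reed--Muller code punctured in the three coordinates of $T$. Its covering radius is exactly $(n-2^m-3)/2$. The upper bound is Proposition~\ref{prop:three}. For the lower bound, no column is repeated, so the bent function $f$ set to zero on $T$ is the function $s$ of an actual word $y$. Its coefficients are at most $2^m+3$ in absolute value, so $y$ has distance at least $(n-2^m-3)/2$ from the code.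
\end{remark}

\section{Puncturing inside a half-dimensional subspace}\label{sec:many}

To gain more, and to reach even $n$, we puncture more points. Write $V=\mathbb F_2^m\times\mathbb F_2^m\ni(x,y)$, with dual variable $(\alpha,\beta)$, and for $W\subset\mathbb F_2^m$ put
\[
T_W=\{(0,y):y\in W\}.
\]
Let $U=\mathbb F_2^m\times\{0\}$. The coset of $U$ through $(0,y)$ contains at most one point of $T_W$, and it contains one exactly when $y\in W$. So the parities of an adapted function on the cosets of $U$ spell out the indicator function $1_W$. Explicitly, \eqref{poisson} with $a_0=(\alpha,0)$ and $w=(0,y)$ reads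
\begin{equation}\label{fiber}
\sum_x s(x,y)(-1)^{\alpha\cdot x}=2^{-m}\sum_\beta\hat s(\alpha,\beta)(-1)^{\beta\cdot y},
\end{equation}
and if $s$ is adapted to $T_W$, the left side is congruent modulo $2$ to $2^m-1_W(y)\equiv1_W(y)$, for any $\alpha$.

\paragraph{The simplest instance.} Suppose $0<|W|<2^m$. We claim that $\lambda(T_W)>2^m$. Suppose instead that $s$ is adapted to $T_W$ and $|\hat s|\le2^m$. Then, by \eqref{parseval},
\[
2^m\sum_a\big(2^m-|\hat s(a)|\big)\le\sum_a\big(M-\hat s(a)^2\big)=M\Big(M-\sum_vs(v)^2\Big)\le M|W| ,
\]
so $2^m-|\hat s|$ has average at most $2^{-m}|W|<1$ over $V$, and therefore also over $\{\alpha\}\times\mathbb F_2^m$ for some $\alpha$. For this $\alpha$, replace each $\hat s(\alpha,\beta)$ in \eqref{fiber} by $\pm2^m$ with the same sign (either sign if $\hat s(\alpha,\beta)=0$). The right side becomes a sum of $2^m$ signs, hence even, and it changes by an integer of absolute value less than $1$, that is, by $0$. So $1_W(y)$ is even for all $y$ and $W=\emptyset$, a contradiction. The condition $|W|<2^m$ is needed here: for $W=\mathbb F_2^m$ the function $h$ in \eqref{bent}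 is adapted to $T_W$ and has $|\hat h|\le2^m$.

If we allow $|\hat s|\le2^m+\kappa$ with $\kappa>0$, two things change. Coefficients may also exceed $2^m$, so the average deviation from $\pm2^m$ is bounded only in terms of $\kappa$; and since this bound is no longer below $1$, the integer correction in \eqref{fiber} need not vanish. The next two statements deal with these in turn. The first bounds the correction in terms of its Fourier expansion. The second shows that there are few corrections of this kind.

\begin{proposition}\label{prop:pattern}
Let $m\ge1$, $W\subset\mathbb F_2^m$ and $0\le\kappa\le2^m$. If $\lambda(T_W)\le2^m+\kappa$, then there is $D:\mathbb F_2^m\to\mathbb R$ with $2^{-m}\sum_\beta|D(\beta)|\le1+4\kappa$ such that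
\[
N(y)=2^{-m}\sum_\beta D(\beta)(-1)^{\beta\cdot y}
\]
is an integer with $N(y)\equiv1_W(y)\pmod2$ for every $y\in\mathbb F_2^m$.
\end{proposition}

\begin{proof}
Let $s$ be adapted to $T_W$ with $|\hat s|\le2^m+\kappa$, and put $\tau=|W|\le2^m$. Choose $\epsilon(a)\in\{\pm1\}$ with $\hat s=\epsilon|\hat s|$, and put $d=|\hat s|-2^m\in[-2^m,\kappa]$, $d_+=\max(d,0)$, $d_-=\max(-d,0)$. Let $\mathbb E$ denote the average over $a\in V$.

We first bound $\mathbb E|d|$. Since $\hat s^2=M+2^{m+1}d+d^2$, \eqref{parseval} gives
\[
\mathbb Ed^2+2^{m+1}\,\mathbb Ed=\mathbb E\hat s^2-M=\sum_vs(v)^2-M\ge-\tau .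
\]
This says that $d$ cannot be negative on average by much, provided $\mathbb Ed^2$ is under control. For $d\ge0$ we have $d^2\le\kappa d_+$, and for $d<0$ we have $d^2\le2^md_-$. Thus
\[
2^{m+1}\big(\mathbb Ed_--\mathbb Ed_+\big)\le\tau+\mathbb Ed^2\le\tau+\kappa\,\mathbb Ed_++2^m\,\mathbb Ed_- ,
\]
and hence $2^m\,\mathbb Ed_-\le\tau+(2^{m+1}+\kappa)\,\mathbb Ed_+$. As $\mathbb Ed_+\le\kappa$, $\tau\le2^m$ and $\kappa\le2^m$,
\[
\mathbb E|d|=\mathbb Ed_++\mathbb Ed_-\le\tau2^{-m}+(3+\kappa2^{-m})\kappa\le1+4\kappa .
\]

Consequently there is an $\alpha$ for which the average of $|d(\alpha,\beta)|$ over $\beta$ is at most $1+4\kappa$. Fix it and put $D(\beta)=\hat s(\alpha,\beta)-2^m\epsilon(\alpha,\beta)=\epsilon(\alpha,\beta)d(\alpha,\beta)$. Then $2^{-m}\sum_\beta|D(\beta)|\le1+4\kappa$, and by \eqref{fiber}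
\[
N(y)=\sum_xs(x,y)(-1)^{\alpha\cdot x}-\sum_\beta\epsilon(\alpha,\beta)(-1)^{\beta\cdot y} .
\]
This is an integer. The last sum has $2^m$ terms $\pm1$, so it is even, and the first is congruent to $1_W(y)$ modulo $2$.
\end{proof}

It remains to count the functions $N$. Such an $N$ is a constant times an average of signed characters, possibly many of them. But a short random sample of these characters already determines the integers $N(y)$ up to rounding, and there are few short samples. We use Hoeffding's inequality in the following form: if $X_1,\dots,X_r$ are independent copies of a random variable $X$ with values in $[-1,1]$, then for $u>0$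
\[
\Pr\Big(\Big|\frac1r\sum_iX_i-\mathbb EX\Big|\ge u\Big)\le2e^{-ru^2/2}.
\]

\begin{lemma}\label{lem:count}
Let $m\ge2$ and $K\ge1$. The number of functions $N:\mathbb F_2^m\to\mathbb Z$ of the form $N(y)=2^{-m}\sum_\beta D(\beta)(-1)^{\beta\cdot y}$, with $D$ real and $2^{-m}\sum_\beta|D(\beta)|\le K$, is at most $2^{6K^2(m+1)(m+2)}$.
\end{lemma}

\begin{proof}
Write $\chi_\beta(y)=(-1)^{\beta\cdot y}$ on $\mathbb F_2^m$ and let $\Phi=\{0\}\cup\{\pm\chi_\beta:\beta\in\mathbb F_2^m\}$, a set of $2^{m+1}+1$ functions. Given $N$ and $D$ as in the statement, let $\varphi$ be the random element of $\Phi$ that equals $\operatorname{sgn}(D(\beta))\chi_\beta$ with probability $2^{-m}|D(\beta)|/K$ for each $\beta$ with $D(\beta)\ne 0$, and $0$ with the remaining probability. Then $N(y)=K\,\mathbb E\,\varphi(y)$ for every $y$.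

Let $r=\lfloor8\ln2\cdot K^2(m+1)\rfloor+1$, and let $\varphi_1,\dots,\varphi_r$ be independent copies of $\varphi$. Hoeffding's inequality with $u=1/(2K)$ gives, for each $y$,
\[
\Pr\Big(\Big|\frac Kr\sum_i\varphi_i(y)-N(y)\Big|\ge\frac12\Big)\le2e^{-r/(8K^2)} .
\]
Since $r>8\ln2\cdot K^2(m+1)$, we have $2^m\cdot2e^{-r/(8K^2)}<1$. So, by the union bound over the $2^m$ points $y$, some choice of $(\varphi_1,\dots,\varphi_r)\in\Phi^r$ approximates $N$ with error less than $\frac12$ at every $y$, and this choice determines the integer-valued function $N$ by rounding. As $r$ depends only on $K$ and $m$, there are at most $(2^{m+1}+1)^r\le2^{(m+2)r}$ functions $N$.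

Finally $r\le6K^2(m+1)$: indeed $8\ln2<5.546$, and $0.454\,K^2(m+1)\ge0.454\cdot3>1$ because $m\ge2$ and $K\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmB}]
Let $m\ge11$, $\kappa=\kappa_m$ and $K=1+4\kappa_m=2^{m/2}/(3(m+2))$. We have $K>1$: for $m=11$ this is $2^{11}=2048>1521=39^2$, and when $m$ increases by $1$ the numerator grows by the factor $\sqrt2$ and the denominator by a smaller one. So $\kappa_m>0$; also $\kappa_m\le2^m$.

By Proposition~\ref{prop:pattern}, each $W$ with $\lambda(T_W)\le2^m+\kappa_m$ is the set of points at which one of the functions $N$ of Lemma~\ref{lem:count} is odd. So there are at most $2^{6K^2(m+1)(m+2)}$ such sets, and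
\[
6K^2(m+1)(m+2)=\frac{6\cdot2^m(m+1)}{9(m+2)}<\frac23\,2^m<2^m-1 .
\]
On the other hand, $2^{2^m-1}$ subsets of $\mathbb F_2^m$ have even size, and as many have odd size. So there are even-sized and odd-sized sets $W$ with $\lambda(T_W)>2^m+\kappa_m$.

Given $n\ge4^m$, choose such a $W$ with $|W|\equiv n\pmod2$. Since $|T_W|\le2^m<M/2$ and $n\ge M-|T_W|$, Lemma~\ref{lem:code} gives
\[
n-2\,t[n,2m+1]\ge\lambda(T_W)>2^m+\kappa_m .
\]

For the last assertion let $m\ge19$. Then $2^{m/2}\ge27(m+2)$: for $m=19$ this is $2^{19}=524288\ge321489=567^2$, and it persists for larger $m$ because the left side grows by the factor $\sqrt2$ at each step and the right side by a smaller one. Hence $K\ge9$, $\kappa_m\ge2$ and $n-2\,t[n,2m+1]>2^m+2$, which contradicts \eqref{oddcorr} for both parities of $n$. So the equality in \eqref{odd} fails for every $n\ge4^m$.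
\end{proof}

\begin{thebibliography}{9}
\bibitem{GS}
Graham and Sloane, On the covering radius of codes, \emph{IEEE Trans.\ Inform.\ Theory} \textbf{31} (1985). \url{https://mathweb.ucsd.edu/~ronspubs/85_01_covering_radius.pdf}
\end{thebibliography}

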